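
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\newtheorem{example}[theorem]{Example}

\title{Rational combinations of powers on $[0,\infty]$:\\ infinitely many exponents suffice}


\begin{abstract}
Let $C_{[0,\infty]}$ be the space of continuous real functions on $[0,\infty)$ with a finite limit at infinity, with the uniform norm. We show that the quotients of linear combinations of the powers $x^{\lambda_n}$ are dense in $C_{[0,\infty]}$ for every bounded sequence of nonnegative numbers $\lambda_n$ with infinitely many distinct elements. More generally, for any set of real exponents, the quotients are dense if and only if the set is infinite. In the dense case the denominator can be taken positive on $(0,\infty)$ and the values at $0$ and $\infty$ can be matched exactly.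
\end{abstract}

\section{The question and the answer}

Let $C_{[0,\infty]}$ be the space of continuous $f:[0,\infty)\to\mathbb R$ for which $\lim_{x\to\infty}f(x)$ exists and is finite, with the sup norm, and let $C^*_{[0,\infty]}$ be the subspace of those $f$ with $\lim_{x\to\infty}f(x)=f(0)$. For a sequence $\Lambda=\{\lambda_n\}_{n\ge1}$ of nonnegative numbers let $R(\Lambda)$ be the set of quotients
\[
r(x)=\frac{\sum_{k=1}^Na_kx^{\lambda_k}}{\sum_{k=1}^Nb_kx^{\lambda_k}},\qquad N\in\mathbb N,\ a_k,b_k\in\mathbb R,
\]
with $x^0\equiv1$ and denominator not identically zero. We regard $r$ as an element of $C_{[0,\infty]}$ (or $C^*_{[0,\infty]}$) if it agrees, where it is defined, with a function of that space; removable singularities, in particular at $x=0$, are filled in by continuity. We call $R(\Lambda)$ \emph{dense} in one of these spaces if every element of the space is a uniform limit on $[0,\infty)$ of elements of $R(\Lambda)$ lying in the space.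

Quotients are the natural objects here: a nonconstant linear combination of the $x^{\lambda_k}$ is unbounded on $[0,\infty)$, but a quotient may well have finite limits at both ends.

Say that $\Lambda$ has an \emph{infinity cluster point} if some subsequence tends to $+\infty$. It is known that $R(\Lambda)$ is dense in $C^*_{[0,\infty]}$ as soon as $\Lambda$ has infinitely many distinct elements, and that it is dense in $C_{[0,\infty]}$ if moreover $\Lambda$ has an infinity cluster point. (We use neither fact.) What remains is the space $C_{[0,\infty]}$ and sequences without infinity cluster point, that is, bounded ones. The question whether $R(\Lambda)$ is then dense in $C_{[0,\infty]}$ is posed in \cite{SRM}. The answer is yes.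

\begin{theorem}\label{thm:A}
Let $\Lambda$ be a sequence of nonnegative numbers with infinitely many distinct elements and no infinity cluster point. Then $R(\Lambda)$ is dense in $C_{[0,\infty]}$.
\end{theorem}

\paragraph{The logarithmic variable.} Put $x=e^t$ and $F(t)=f(e^t)$. This identifies $C_{[0,\infty]}$ isometrically with the space $\mathcal C$ of continuous $F:\mathbb R\to\mathbb R$ having finite limits $F(-\infty)$ and $F(+\infty)$, with the sup norm $\|\cdot\|$; the subspace $C^*_{[0,\infty]}$ becomes $\{F\in\mathcal C:F(-\infty)=F(+\infty)\}$. Powers become exponentials. For $M\subset\mathbb R$ let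
\[
E(M)=\operatorname{span}\{e^{\mu t}:\mu\in M\},\qquad
R(M)=\{P/Q:\ P,Q\in E(M),\ Q\not\equiv0\}.
\]
As before, $r=P/Q$ belongs to $R(M)\cap\mathcal C$ if it agrees, off the zeros of $Q$, with a function of $\mathcal C$, which we then also call $r$. If $M$ is the set of values of $\Lambda$, then $R(M)$ is $R(\Lambda)$; the point $x=0$ is now $t=-\infty$. In this form negative exponents make sense too: for a sequence $\Lambda$ of real numbers we define $R(\Lambda)$ by the same quotients, considered on $(0,\infty)$ and extended to $x=0$ by continuity where possible. The full result is the following.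

\begin{theorem}\label{thm:B}
Let $M\subset\mathbb R$.
\begin{enumerate}
\item If $M$ is infinite, then for every $F\in\mathcal C$ and $\varepsilon>0$ there are $P,Q\in E(M)$ with $Q>0$ on $\mathbb R$ such that $r=P/Q\in\mathcal C$, $\|F-r\|\le\varepsilon$, $r(-\infty)=F(-\infty)$ and $r(+\infty)=F(+\infty)$.
\item If $M$ has exactly $m$ elements, $1\le m<\infty$, there is $F\in\mathcal C$ with $F(-\infty)=F(+\infty)$, $\|F\|=1$ and $\|F-r\|\ge1$ for all $r\in R(M)\cap\mathcal C$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor}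
For a sequence $\Lambda$ of real numbers the following are equivalent: $R(\Lambda)$ is dense in $C_{[0,\infty]}$; $R(\Lambda)$ is dense in $C^*_{[0,\infty]}$; $\Lambda$ has infinitely many distinct elements. In the dense case the values $f(0)$ and $\lim_{x\to\infty}f(x)$ can be matched exactly, with a denominator positive on $(0,\infty)$.
\end{corollary}

\begin{proof}
If there are infinitely many distinct exponents, Theorem \ref{thm:B}(1) gives density in $\mathcal C$, with the stated additional properties. It also gives density in the subspace $F(-\infty)=F(+\infty)$, because the approximant has the same end values as $F$ and so lies in the subspace. If there are only finitely many, Theorem \ref{thm:B}(2) denies both densities.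
\end{proof}

\paragraph{What to expect.} If $M$ is unbounded, a quotient $e^{\kappa't}/e^{\kappa t}$ with a large gap $\kappa'-\kappa$ passes from nearly $0$ to very large in a short interval. From such quotients one builds staircases, hence everything (Section~\ref{sec:unbounded}). If $M$ is bounded, so are the gaps, and single quotients change slowly.

A bounded infinite set has a cluster point, say $0$ after a shift. For exponents $\nu,\nu'$ near $0$ the difference quotient $(e^{\nu t}-e^{\nu't})/(\nu-\nu')$ is close to $t$ on bounded sets, and higher divided differences imitate the higher powers of $t$. So one can hope to imitate rational functions of $t$. But a rational function of $t$ with finite limits at $\pm\infty$ has the \emph{same} limit at both ends. Rational functions of $t$ alone can therefore only yield $C^*_{[0,\infty]}$, and the problem is to produce two different end values.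

What is left is one more exponent, away from the cluster point; normalize it to $1$. Compared with the absolute value of any nonzero polynomial, $e^t$ is negligible near $-\infty$ and dominant near $+\infty$. In
\begin{equation}\label{eq:form}
\frac{P(t)+Le^t}{Q(t)+e^t},\qquad P,Q\ \text{polynomials},
\end{equation}
the left end is thus governed by $P/Q$ and the right end by $L$. Two things must be arranged: the change from one regime to the other has to be quick enough (Section~\ref{sec:model}), and the polynomials have to be replaced by exponential sums uniformly on the whole line (Section~\ref{sec:replace}; the simplest case is Example~\ref{ex:basic}).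

\section{Reductions}\label{sec:red}

Call $M\subset\mathbb R$ \emph{good} if the conclusion of Theorem \ref{thm:B}(1) holds for $M$.

\begin{lemma}\label{lem:red}
\begin{enumerate}
\item[(a)] If $M'\subset M$ and $M'$ is good, then $M$ is good.
\item[(b)] If $M$ is good, $a\ne0$ and $c\in\mathbb R$, then $aM+c$ is good.
\item[(c)] Fix $M$ and $\varepsilon>0$. For any constant $\gamma$ and any $\tau\in\mathbb R$, the conclusion of Theorem \ref{thm:B}(1) for $F$ is equivalent to that for $F+\gamma$, and also to that for $F(\cdot+\tau)$.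
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $E(M')\subset E(M)$. (b) Multiplying $P$ and $Q$ by $e^{ct}$ changes neither $P/Q$ nor the sign of $Q$, so $c$ may be dropped. Given $F$, approximate $t\mapsto F(t/a)$ by $r=P/Q$ with $P,Q\in E(M)$. Then $t\mapsto r(at)$ approximates $F$ equally well, is a quotient of elements of $E(aM)$ with positive denominator, and has the right end values (the ends are exchanged twice if $a<0$). (c) $P/Q+\gamma=(P+\gamma Q)/Q$, and $E(M)$ is invariant under translations.
\end{proof}

\section{Unbounded exponents: staircases}\label{sec:unbounded}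

\begin{proposition}\label{prop:unbounded}
Every unbounded $M\subset\mathbb R$ is good.
\end{proposition}

\begin{proof}
Replacing $M$ by $-M$ if necessary (Lemma \ref{lem:red}(b)), assume $\sup M=+\infty$. Let $F\in\mathcal C$ and $\varepsilon>0$. Choose $m\ge2$ and $s_1<\dots<s_m$ such that
\[
|F-F(-\infty)|\le\varepsilon\ \text{ on } I_0=(-\infty,s_1],\qquad |F-F(+\infty)|\le\varepsilon\ \text{ on } I_m=[s_m,\infty),
\]
and $F$ oscillates by at most $\varepsilon$ on each $I_j=[s_j,s_{j+1}]$, $1\le j\le m-1$. Put $y_0=F(-\infty)$, $y_m=F(+\infty)$ and $y_j=F(s_j)$ otherwise. Then $|F-y_j|\le\varepsilon$ on $I_j$ for all $j$, and comparing at the common point $s_{j+1}$ of $I_j$ and $I_{j+1}$ gives $|y_{j+1}-y_j|\le2\varepsilon$ for $0\le j\le m-1$. Let $\delta=\min_j(s_{j+1}-s_j)>0$.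

Given $G>0$, pick $\kappa_0<\dots<\kappa_m$ in $M$ with $\kappa_j-\kappa_{j-1}\ge G$. Choose successively $b_0=1$ and $b_j=b_{j-1}e^{-(\kappa_j-\kappa_{j-1})s_j}$, so that the functions $u_j=b_je^{\kappa_jt}$ satisfy
\[
\frac{u_j}{u_{j-1}}=e^{(\kappa_j-\kappa_{j-1})(t-s_j)}:
\]
the $j$th function overtakes its predecessor exactly at $s_j$. Put $r=\sum_jy_ju_j/\sum_ju_j$. At each $t$ this is a convex combination of the $y_j$.

Let $t\in I_j$. If $i\ge j+2$, then
\[
\frac{u_i}{u_j}=\prod_{l=j+1}^{i}e^{(\kappa_l-\kappa_{l-1})(t-s_l)}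
\]
has all factors at most $1$, since $t\le s_{j+1}\le s_l$; the factor $l=i$ is at most $e^{-G\delta}$, since $t-s_i\le s_{j+1}-s_i\le-\delta$. If $i\le j-2$, then
\[
\frac{u_i}{u_j}=\prod_{l=i+1}^{j}e^{-(\kappa_l-\kappa_{l-1})(t-s_l)}
\]
has all factors at most $1$, since $t\ge s_j\ge s_l$; the factor $l=i+1$ is at most $e^{-G\delta}$, since $t-s_{i+1}\ge s_j-s_{i+1}\ge\delta$. If $|i-j|\le1$, then $|y_i-F(t)|\le|y_i-y_j|+|y_j-F(t)|\le3\varepsilon$. Since $|y_i-F(t)|\le2\|F\|$ always,
\[
|r(t)-F(t)|\le\frac{\sum_iu_i|y_i-F(t)|}{\sum_iu_i}\le3\varepsilon+2\|F\|(m+1)e^{-G\delta}\le4\varepsilon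
\]
for $G$ large, uniformly in $t$. Finally $r(-\infty)=y_0=F(-\infty)$ and $r(+\infty)=y_m=F(+\infty)$, since $\kappa_0$ is the smallest and $\kappa_m$ the largest exponent, and the denominator is positive. As $\varepsilon$ was arbitrary, $M$ is good.
\end{proof}

\section{Bounded exponents: the normal form and the first example}\label{sec:normal}

Let $M$ be bounded and infinite. By Bolzano--Weierstrass it contains a strictly monotone sequence $\kappa_0,\kappa_1,\dots$ with a limit $\kappa^*\in\mathbb R$. The affine map $s\mapsto(s-\kappa^*)/(\kappa_0-\kappa^*)$ carries it to a sequence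
\begin{equation}\label{eq:nu}
1=\nu_0>\nu_1>\nu_2>\cdots,\qquad \nu_j\to0.
\end{equation}
By Lemma \ref{lem:red}(a),(b), it suffices to show that $\{\nu_j\}_{j\ge0}$ is good. The sequence \eqref{eq:nu} is fixed from now on; $\nu_0=1$ supplies $e^t$ and the tail supplies the polynomials.

\begin{example}\label{ex:basic}
We show by hand that $r_\infty(t)=\dfrac{1+e^t}{2-t+e^t}$, a function of the form \eqref{eq:form} with $r_\infty(-\infty)=0$ and $r_\infty(+\infty)=1$, is a uniform limit of elements of $R(\{\nu_j\})$. For $J\ge1$ let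
\[
E_0=e^{\nu_Jt},\qquad E_1=\frac{e^{\nu_{J+1}t}-e^{\nu_{J+2}t}}{\nu_{J+1}-\nu_{J+2}}=t\,w_1(t),
\]
where $w_1(t)$ is the mean of $e^{\xi t}$ over $\xi\in[\nu_{J+2},\nu_{J+1}]$, and let
\[
r_J=\frac{E_0+e^t}{2E_0-E_1+e^t}.
\]
Take $J$ so large that $\nu_J\le\frac12$.

\emph{Left.} For $t<0$ we have $e^t\le e^{\nu_{J+1}t}\le w_1$ and $E_0=e^{\nu_Jt}\le e^{\nu_{J+1}t}\le w_1$. The denominator of $r_J$ is at least $-E_1=|t|w_1>0$, so $0<r_J\le2/|t|$. Also $0<r_\infty\le2/|t|$.

\emph{Right.} For $t\ge0$ we have $0\le E_0\le e^{t/2}$ and $0\le E_1\le te^{t/2}$. Moreover $e^{t/2}>t$: this is clear at $t=0$, and for $t>0$ it follows from $e^{t/2}\ge et/2$. Hence the denominator of $r_J$ is at least $e^{t/2}(e^{t/2}-t)>0$ and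
\[
|r_J-1|=\frac{|E_1-E_0|}{2E_0-E_1+e^t}\le\frac{1+t}{e^{t/2}-t},\qquad
|r_\infty-1|=\frac{|t-1|}{2-t+e^t}\le\frac{1+t}{e^{t/2}-t}.
\]

\emph{Middle.} On $[-T,T]$ we have $E_0\to1$ and $E_1\to t$ uniformly as $J\to\infty$, and $2-t+e^t\ge3$. So $r_J\to r_\infty$ uniformly there.

The bounds on the left and on the right do not depend on $J$ and tend to $0$ as $|t|\to\infty$. Therefore $\|r_J-r_\infty\|\to0$.
\end{example}

\begin{remark}\label{rem:nodes}
The choice of exponents matters near $-\infty$, where the smallest exponent wins. If in the example we used $E_0=e^{\nu_{J+2}t}$ and formed $E_1$ from $\nu_J,\nu_{J+1}$, the compact convergence would be the same, but $E_1/E_0\to0$ and $e^t/E_0\to0$ as $t\to-\infty$, so that $r_J(-\infty)=\frac12$ instead of $0$. We shall therefore give the smallest exponents to the term that imitates the highest power of $t$.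
\end{remark}

\section{The model: polynomials and one exponential}\label{sec:model}

By Lemma \ref{lem:red}(c) we may assume $F(-\infty)=0$. Put $L=F(+\infty)$, so $|L|\le\|F\|$. For a given $\varepsilon\in(0,1)$ we may translate $F$ and assume in addition
\begin{equation}\label{eq:right}
|F(t)-L|\le\varepsilon\qquad(t\ge0).
\end{equation}
Neither $\|F\|$ nor the end values are affected by the translation. Put $B=1+\|F\|$. These normalizations are in force throughout this section and the next. The zero polynomial has degree $-\infty$.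

The aim of this section is a function of the form \eqref{eq:form} close to $F$. It will follow a rational function of $t$ for $t\le0$ and the constant $L$ for $t\ge1$. On $[0,1]$ both are close to $F$, so the passage from one to the other may take place anywhere in this interval.

\subsection*{Rational functions on the left}

\begin{lemma}\label{lem:rational}
There are polynomials $p_0$ and $q_0$ with $\deg p_0<\deg q_0$, $\deg q_0\ge2$, $q_0\ge1$ on $\mathbb R$, $|p_0|\le Bq_0$ on $\mathbb R$, and $|p_0/q_0-F|\le\varepsilon$ on $(-\infty,1]$.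
\end{lemma}

\begin{proof}
Let $h=F$ on $(-\infty,1]$ and $h(t)=F(1)\max(0,2-t)$ for $t\ge1$. Since $F(-\infty)=0$, $h$ lies in the space $C_0(\mathbb R)$ of continuous functions vanishing at $\pm\infty$, and $\|h\|\le\|F\|$. The algebra without constants generated by $\frac1{1+t^2}$ and $\frac t{1+t^2}$ lies in $C_0(\mathbb R)$, separates points (the quotient of the generators is $t$) and vanishes nowhere. By the Stone--Weierstrass theorem it is dense in $C_0(\mathbb R)$. Its elements are combinations of terms $t^a/(1+t^2)^b$ with $b\ge1$, $0\le a\le b$; brought to a common denominator $q_0=(1+t^2)^m$, $m\ge1$, such a term has numerator $t^a(1+t^2)^{m-b}$ of degree $a+2m-2b<2m$. So there is $p_0/q_0$ of this form with $\deg p_0<\deg q_0$ and $\|p_0/q_0-h\|\le\varepsilon$. Moreover $|p_0/q_0|\le\|F\|+\varepsilon\le B$.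
\end{proof}

To use $p_0/q_0$ for $t\le0$ and $L$ for $t\ge1$, it is natural to try \eqref{eq:form} with $Q$ a large multiple of $q_0$, so that $Q$ dominates $e^t$ for $t\le0$. The trouble is on the right: $q_0$ may stay above $e^t$ far beyond $t=1$ (for instance $(1+t^2)^m>e^t$ at $t=m\ge2$), where $p_0/q_0$ has nothing to do with $F$. But $p_0/q_0$ does not change if both polynomials are multiplied by a common factor $s$. We need an $s$ that is not small for $t\le0$, is positive up to $t=1$, and is tiny compared with $e^{t/2}$ beyond $t=1$.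

\subsection*{Steep polynomials}

\begin{lemma}\label{lem:steep}
For every $\eta>0$ there is a polynomial $s$ with
\[
s\ge1\ \text{ on }(-\infty,0],\qquad s>0\ \text{ on }[0,1],\qquad |s(t)|\le\eta\,e^{t/2}\ \text{ for }t\ge1.
\]
\end{lemma}

The function $e^{-Kt}$ with $K$ large has all these properties, so we look for polynomials close to it in the weight $e^{t/2}$ on $[0,\infty)$. The obvious candidates $(1-Kt/N)^N$ do not work: at $t=N$ their modulus is $(K-1)^N$, far above $e^{N}$ once $K>1+e$. The remedy is to expand in a different parameter. As $w$ runs through the unit disk, $w/(1-w)$ runs through the half-plane $\operatorname{Re}>-\frac12$. So for $t\ge0$ the modulus $|e^{-tw/(1-w)}|$ never exceeds $e^{t/2}$, while every $K>0$ is still a value of $w/(1-w)$.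

\begin{proof}
Expand, for $|w|<1$,
\[
e^{-tw/(1-w)}=\sum_{n\ge0}g_n(t)w^n .
\]
Since $\bigl(\frac w{1-w}\bigr)^k=\sum_{n\ge k}\binom{n-1}{k-1}w^n$ for $k\ge1$, we have
\[
g_0=1,\qquad g_n(t)=\sum_{k=1}^n\binom{n-1}{k-1}\frac{(-t)^k}{k!}\quad(n\ge1).
\]
So each $g_n$ is a polynomial, and $g_n(t)\ge0$ for $t\le0$.

Let $t\ge0$. For $|w|<1$ we have $|1-w|^2=1-2\operatorname{Re}w+|w|^2<2(1-\operatorname{Re}w)$, hence
\[
\operatorname{Re}\frac1{1-w}=\frac{1-\operatorname{Re}w}{|1-w|^2}>\frac12,\qquad
\operatorname{Re}\frac{-w}{1-w}=1-\operatorname{Re}\frac1{1-w}<\frac12 .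
\]
Therefore $|e^{-tw/(1-w)}|\le e^{t/2}$ on the unit disk. Cauchy's estimate on $|w|=\rho$ gives $|g_n(t)|\le\rho^{-n}e^{t/2}$, and $\rho\to1$ gives $|g_n(t)|\le e^{t/2}$.

For $K>0$ put $z=K/(1+K)\in(0,1)$, so that $z/(1-z)=K$, and let $s=\sum_{n=0}^Ng_nz^n$. Then
\[
s(t)\ge g_0(t)=1\quad(t\le0),\qquad |s(t)-e^{-Kt}|\le\eta_N\,e^{t/2}\quad(t\ge0),\qquad \eta_N=\sum_{n>N}z^n=\frac{z^{N+1}}{1-z}.
\]
Choose $K$ with $e^{-K}\le\eta/2$ and then $N$ with $e^{1/2}\eta_N\le\frac12e^{-K}$. On $[0,1]$ we get $s\ge e^{-K}-e^{1/2}\eta_N>0$. For $t\ge1$ we get $|s(t)|\le e^{-K}+\eta_Ne^{t/2}\le(e^{-K}+\eta_N)e^{t/2}\le\eta\,e^{t/2}$.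
\end{proof}

\subsection*{Gluing}

\begin{proposition}\label{prop:model}
Under \eqref{eq:right}, with $F(-\infty)=0$ and $0<\varepsilon<1$, there are polynomials $P$ and $Q$ with $\deg P<\deg Q$, $\deg Q\ge1$, $Q>0$ on $(-\infty,0]$ and $Q+e^t>0$ on $\mathbb R$ such that
\[
r_\infty=\frac{P+Le^t}{Q+e^t}\qquad\text{satisfies}\qquad |r_\infty-F|\le(2+2\|F\|)\,\varepsilon\ \text{ on }\mathbb R.
\]
\end{proposition}

\begin{proof}
Take $p_0,q_0$ from Lemma \ref{lem:rational}, choose $C>0$ with $q_0(t)\le Ce^{t/2}$ for $t\ge0$, and take $s$ from Lemma \ref{lem:steep} with $\eta=\varepsilon^2/(2BC)$. Put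
\[
Q=\varepsilon^{-1}q_0s,\qquad P=\varepsilon^{-1}p_0s .
\]
Then $\deg P<\deg Q$ and $\deg Q\ge\deg q_0\ge2$. For $t\le0$ we have $Q\ge1/\varepsilon\ge e^t/\varepsilon$; for $0\le t\le1$ we have $Q>0$; and for $t\ge1$, since $B\ge1$,
\begin{equation}\label{eq:small}
|Q|,|P|\le B\varepsilon^{-1}q_0|s|\le B\varepsilon^{-1}Ce^{t/2}\cdot\eta e^{t/2}=\tfrac\varepsilon2e^t .
\end{equation}
In particular $Q+e^t>0$ everywhere.

For $t\le1$ we have $Q>0$ and $P/Q=p_0/q_0$, so
\[
r_\infty=\theta\,\frac{p_0}{q_0}+(1-\theta)L,\qquad \theta=\frac Q{Q+e^t}\in(0,1).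
\]
If $t\le0$, then $1-\theta\le e^t/Q\le\varepsilon$, and
\[
|r_\infty-F|\le\Bigl|\frac{p_0}{q_0}-F\Bigr|+(1-\theta)\Bigl|L-\frac{p_0}{q_0}\Bigr|\le\varepsilon+\varepsilon(\|F\|+B)=(2+2\|F\|)\varepsilon .
\]
If $0\le t\le1$, we do not know $\theta$, but both $p_0/q_0$ and $L$ are within $\varepsilon$ of $F(t)$, by Lemma \ref{lem:rational} and \eqref{eq:right}; hence so is $r_\infty$. If $t\ge1$, then by \eqref{eq:small}
\begin{equation}\label{eq:rightest}
|r_\infty-L|=\frac{|P-LQ|}{Q+e^t}\le\frac{(\varepsilon/2)(1+|L|)}{1-\varepsilon/2}\le\varepsilon(1+|L|),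
\end{equation}
and with \eqref{eq:right}, $|r_\infty-F|\le(2+|L|)\varepsilon\le(2+2\|F\|)\varepsilon$.
\end{proof}

\section{Replacing powers of $t$ by exponential sums}\label{sec:replace}

We keep $F$, $L$ and $\varepsilon$ from Section~\ref{sec:model}. In the function $r_\infty$ of Proposition \ref{prop:model} we replace each power $t^k$ by a divided difference of $e^{\sigma t}$ with respect to $\sigma$, taken at nodes $\nu_j$ close to $0$. On compact sets this changes little; near $\pm\infty$ we need bounds independent of the nodes, as in Example~\ref{ex:basic}.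

\subsection*{Divided differences}

For distinct reals $\sigma_0,\dots,\sigma_k$ and a smooth function $g$, the divided difference and the Hermite--Genocchi formula are
\[
g[\sigma_0,\dots,\sigma_k]=\sum_{i=0}^k\frac{g(\sigma_i)}{\prod_{j\ne i}(\sigma_i-\sigma_j)}=\int_{\Delta_k}g^{(k)}(\lambda_0\sigma_0+\dots+\lambda_k\sigma_k)\,d\lambda,
\]
where $\Delta_k=\{\lambda_i\ge0,\ \sum\lambda_i=1\}$ carries Lebesgue measure in the coordinates $\lambda_1,\dots,\lambda_k$, of total mass $1/k!$ (for $k=0$ both sides are $g(\sigma_0)$). Apply this to $g(\sigma)=e^{\sigma t}$, for which $g^{(k)}(\sigma)=t^ke^{\sigma t}$, and multiply by $k!$: the function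
\begin{equation}\label{eq:dd}
\sum_{i=0}^k\frac{k!\,e^{\sigma_it}}{\prod_{j\ne i}(\sigma_i-\sigma_j)}=t^k\int e^{\xi t}\,d\mu(\xi)
\end{equation}
is a combination of the $e^{\sigma_it}$ with all coefficients nonzero, and $\mu$ is a probability measure on $[\min_i\sigma_i,\max_i\sigma_i]$. It imitates $t^k$ when the $\sigma_i$ are close to $0$.

\subsection*{The approximants}

Let $P$ and $Q$ be as in Proposition \ref{prop:model}, let $D=\deg Q\ge1$, and write
\[
Q=\sum_{k=0}^Dc_kt^k,\qquad P=\sum_{k=0}^{D-1}d_kt^k,\qquad c_D\ne0 .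
\]
Since $Q>0$ on $(-\infty,0]$, its leading term satisfies $c_Dt^D=|c_D||t|^D$ for $t<0$.

For $J\ge1$ let $E_k$ be the function \eqref{eq:dd} for the nodes
\[
\nu_J,\dots,\nu_{J+k}\quad(0\le k\le D-1),\qquad\qquad \nu_{J+D},\dots,\nu_{J+2D}\quad(k=D).
\]
As Remark \ref{rem:nodes} suggests, the top power has its own nodes, all smaller than the others. Write $E_k=t^kw_k$, where $w_k(t)=\int e^{\xi t}d\mu_k(\xi)>0$ and $\mu_k$ is the measure in \eqref{eq:dd} for these nodes.

\begin{lemma}\label{lem:w}
\begin{enumerate}
\item[(a)] For $t\le0$ and $k<D$: $\ w_k(t)\le e^{\nu_{J+D}t}\le w_D(t)$.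
\item[(b)] For $t\ge0$ and $k\le D$: $\ w_k(t)\le e^{\nu_Jt}$.
\item[(c)] For $t\in\mathbb R$ and $k\le D$: $\ |w_k(t)-1|\le e^{\nu_J|t|}-1$. Hence $w_k\to1$ uniformly on compact sets as $J\to\infty$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $k<D$ the measure $\mu_k$ lives on $\xi\ge\nu_{J+D-1}>\nu_{J+D}$, so $e^{\xi t}\le e^{\nu_{J+D}t}$ when $t\le0$. The measure $\mu_D$ lives on $\xi\le\nu_{J+D}$, so there $e^{\xi t}\ge e^{\nu_{J+D}t}$. (b), (c) All $\mu_k$ live on $0<\xi\le\nu_J$, where $e^{\xi t}\le e^{\nu_Jt}$ for $t\ge0$ and $|e^{\xi t}-1|\le e^{\nu_J|t|}-1$ for all $t$.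
\end{proof}

Put
\[
Q_J=\sum_{k=0}^Dc_kE_k,\qquad P_J=\sum_{k=0}^{D-1}d_kE_k,\qquad r_J=\frac{P_J+Le^t}{Q_J+e^t}.
\]
Numerator and denominator lie in $E(\{\nu_0,\nu_J,\nu_{J+1},\dots,\nu_{J+2D}\})$.

\begin{proposition}\label{prop:J}
For all large $J$ we have $Q_J+e^t>0$ on $\mathbb R$, $\|r_J-F\|\le(3+2\|F\|)\varepsilon$, $r_J(-\infty)=0=F(-\infty)$ and $r_J(+\infty)=L=F(+\infty)$.
\end{proposition}

\begin{proof}
Compact convergence does not control the ends, so we first fix $T\ge1$, independent of $J$, such that
\begin{itemize}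
\item[(i)] for $t\le-T$: $|F(t)|\le\varepsilon$, and
\[
\sum_{k<D}|c_k||t|^k\le\tfrac12|c_D||t|^D,\qquad \sum_{k<D}|d_k||t|^k\le\tfrac\varepsilon2|c_D||t|^D,\qquad e^t\le\tfrac\varepsilon2|c_D||t|^De^{t/2};
\]
\item[(ii)] for $t\ge T$: $\ \sum_{k\le D}|c_k|t^k+\sum_{k<D}|d_k|t^k\le\frac\varepsilon2e^{t/2}$.
\end{itemize}
The second sum in (i) can be made this small because $\deg P<\deg Q$. Let $J$ be so large that $\nu_J\le\frac12$.

\emph{Region $t\le-T$.} Put $H=c_DE_D=|c_D||t|^Dw_D>0$. By Lemma \ref{lem:w}(a) every $w_k$ with $k<D$ is at most $w_D$, so (i) gives $Q_J\ge H-\frac12H=\frac12H$ and $|P_J|\le\frac\varepsilon2H$. Moreover $w_D\ge e^{\nu_{J+D}t}\ge e^{t/2}$, so $e^t\le\frac\varepsilon2H$. Hence $Q_J+e^t\ge\frac12H>0$, $|r_J|\le\varepsilon+|L|\varepsilon$ and $|r_J-F|\le(2+|L|)\varepsilon$.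

\emph{Region $t\ge T$.} By Lemma \ref{lem:w}(b) and (ii), $|Q_J|,|P_J|\le\frac\varepsilon2e^{t/2}e^{\nu_Jt}\le\frac\varepsilon2e^t$. So $Q_J+e^t>0$, the estimate \eqref{eq:rightest} holds for $r_J,P_J,Q_J$ in place of $r_\infty,P,Q$, and with \eqref{eq:right} $|r_J-F|\le(2+|L|)\varepsilon$.

\emph{Region $|t|\le T$.} By Lemma \ref{lem:w}(c), $Q_J\to Q$ and $P_J\to P$ uniformly as $J\to\infty$. Since $Q+e^t$ is bounded below by a positive constant on $[-T,T]$, for large $J$ we have $Q_J+e^t>0$ and $|r_J-r_\infty|\le\varepsilon$ there. Proposition \ref{prop:model} gives $|r_J-F|\le(3+2\|F\|)\varepsilon$.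

\emph{Ends.} All exponents in $P_J$ and $Q_J$ are at most $\nu_1<1$, so $r_J(+\infty)=L$. The smallest exponent present, $\nu_{J+2D}$, occurs in $Q_J$ only through $E_D$, with coefficient $c_D$ times a nonzero number, and does not occur in $P_J+Le^t$. So $r_J(-\infty)=0$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:A} and of Theorem \ref{thm:B}(1)]
Let $F\in\mathcal C$. By Lemma \ref{lem:red}(c) we may subtract the constant $F(-\infty)$ and so assume $F(-\infty)=0$. For each $\varepsilon\in(0,1)$, after a translation depending on $\varepsilon$, Proposition \ref{prop:J} provides a quotient with all the properties required in Theorem \ref{thm:B}(1) and error at most $(3+2\|F\|)\varepsilon$; by Lemma \ref{lem:red}(c) the translation can be undone. Since $\|F\|$ does not depend on $\varepsilon$, the error bound can be made arbitrarily small. Hence $\{\nu_j\}$ is good, and by Section \ref{sec:normal} so is every bounded infinite $M$. A nonnegative sequence without infinity cluster point is bounded, so Theorem \ref{thm:A} follows. Together with Proposition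 \ref{prop:unbounded} this proves Theorem \ref{thm:B}(1).
\end{proof}

\section{Finitely many exponents do not suffice}

\begin{lemma}\label{lem:zeros}
A sum $\sum_{i=1}^ma_ie^{\mu_it}$ with distinct real $\mu_i$ that does not vanish identically has at most $m-1$ distinct real zeros.
\end{lemma}

\begin{proof}
Induction on $m$; for $m=1$ there are no zeros. Let $m\ge2$. If some $a_i=0$, the sum is shorter and the induction hypothesis applies. Otherwise divide by $e^{\mu_1t}$, which does not change the zeros, and differentiate. The result is $\sum_{i=2}^ma_i(\mu_i-\mu_1)e^{(\mu_i-\mu_1)t}$, a sum of $m-1$ terms with nonzero coefficients. It does not vanish identically, since otherwise dividing by its term with the largest exponent and letting $t\to+\infty$ would give $1=0$. By induction it has at most $m-2$ zeros, so by Rolle's theorem the original sum has at most $m-1$.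
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:B}(2)]
Let $|M|=m$. Choose $t_0<\dots<t_m$ and $F$ continuous, piecewise linear, of compact support, with $F(t_i)=(-1)^i$ and $\|F\|=1$. Suppose $r\in R(M)\cap\mathcal C$, $r=P/Q$ where $Q\ne0$, and $\|F-r\|<1$. Then $r(t_i)$ has the sign $(-1)^i$, so the continuous function $r$ has a zero in each of the $m$ intervals $(t_i,t_{i+1})$. The identity $P=rQ$ holds off the zero set of $Q$, which is finite by Lemma \ref{lem:zeros}, hence everywhere by continuity. So $P\in E(M)$ has at least $m$ distinct zeros, and $P\equiv0$ by Lemma \ref{lem:zeros}. Then $r=0$ off a finite set, hence $r\equiv0$, contradicting $r(t_0)>0$.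
\end{proof}

\begin{thebibliography}{1}
\bibitem{SRM}
\emph{Some Remarks on Rational M\"untz},
\texttt{http://matwbn.icm.edu.pl/ksiazki/cm/cm77/cm7726.pdf}.
\end{thebibliography}

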